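# Countable topological groups and countable connectifications

## The guess that the rationals suggest

Throughout, "countable" means of cardinality at most $\omega$.

**Definition 1.** A Hausdorff space $X$ is *connectifiable* if there is a connected Hausdorff space $Y$ in which $X$ embeds densely; such a $Y$ is a *connectification* of $X$, and $Y\setminus X$ is its *remainder*. If the remainder is countable, $Y$ is an *$\omega$-connectification*, and a space that has one is called *$\omega$-connectifiable*, or *countably connectifiable*.

For example, $\mathbb R$ is a connectification of $\mathbb Q$, but its remainder is uncountable, so it does not show that $\mathbb Q$ is countably connectifiable.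

The problem, which comes from "Connectifying Some Spaces" (https://core.ac.uk/download/pdf/82341068.pdf), is this: *let $G$ be a countable nondiscrete Hausdorff topological group; is $G$ countably connectifiable?*

The natural first guess is **yes**. Here is one reason. An isolated point is a fatal obstruction: let $x$ be isolated in $X$, and let $X$ be dense in a Hausdorff space $Y$. Choose $O$ open in $Y$ with $O\cap X=\{x\}$. Then $O\setminus\{x\}$ is open in $Y$ and misses the dense set $X$, so it is empty. Hence $\{x\}=O$ is clopen in $Y$, and $Y$ is disconnected as soon as it has a second point. A nondiscrete topological group avoids this obstruction. Translations are homeomorphisms, so one isolated point would make every point isolated. (Such a group is also infinite, since finite Hausdorff spaces are discrete.)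

Before testing the guess, here is the tool that decides when a connectification fails. It will be used four times.

**(F1)** *Let $X$ be dense in $Y$, and let $U$ be clopen in $X$ with $\mathrm{cl}_YU\cap(Y\setminus X)=\emptyset$. Then $U$ is clopen in $Y$.*

Indeed $\mathrm{cl}_YU\subseteq X$, so $\mathrm{cl}_YU=\mathrm{cl}_XU=U$ and $U$ is closed in $Y$. By density $Y=\mathrm{cl}_YU\cup\mathrm{cl}_Y(X\setminus U)=U\cup \mathrm{cl}_Y(X\setminus U)$. Since $X\setminus U$ is closed in $X$, the set $\mathrm{cl}_Y(X\setminus U)$ meets $X$ only in $X\setminus U$, so it misses $U$. Hence $Y\setminus U=\mathrm{cl}_Y(X\setminus U)$ is closed, and $U$ is open.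

So to disconnect $Y$ we need a nonempty proper clopen $U\subseteq X$ whose closure dodges every new point. To connect $Y$, the new points must make this impossible.

We also use the following textbook facts. A space is *zero-dimensional* if its clopen sets form a base.

**(F2)** *If $K$ is compact in a Hausdorff space $Y$ and $y\notin K$, then there is an open $W\supseteq K$ with $y\notin\mathrm{cl}_YW$.* For each $k\in K$ take disjoint open $W_k\ni k$ and $O_k\ni y$. Finitely many $W_k$ cover $K$; their union is $W$, and the intersection of the corresponding $O_k$ is a neighborhood of $y$ missing $W$.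

**(F3)** *A countable regular Hausdorff space is normal and zero-dimensional.* It is Lindelöf, and regular Lindelöf spaces are normal. If $x\in O$ with $O$ open, take a continuous $f$ to $[0,1]$ with $f(x)=0$ and $f=1$ off $O$. By countability $f$ omits some $r\in(0,1)$, and $\{f<r\}$ is a clopen neighborhood of $x$ inside $O$.

**(F4)** *A countable compact Hausdorff space $K$ is metrizable and zero-dimensional; disjoint closed sets in it are separated by a clopen set (equivalently, if $P\subseteq O$ with $P$ closed and $O$ open, some clopen set lies between); and if $K\neq\emptyset$, it has an isolated point.* For each of the countably many pairs of distinct points take a continuous function to $[0,1]$ separating the pair. Together these embed $K$ in $[0,1]^\omega$, so $K$ is metrizable. It is zero-dimensional by (F3). If $P,Q$ are disjoint and closed, cover $P$ by clopen sets missing $Q$ and take a finite subcover. If $K$ had no isolated point, it would be a countable union of closed nowhere dense singletons, against the Baire theorem.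

**(F5)** *Hausdorff topological groups are regular.* So by (F3) countable ones are normal and zero-dimensional.

## Finitely many points fail, countably many suffice for $\mathbb Q$

**Theorem 2(a).** *If $G$ is a countable nondiscrete metrizable group, then $G$ has a connectification with remainder of size exactly $\omega$, and none with finite remainder.*

**Step 1: a finite remainder never works.** Let $X$ be zero-dimensional with at least two points and dense in a Hausdorff space $Y$ with $Y\setminus X$ finite. Pick $x\in X$. By the Hausdorff property, applied to $x$ and each of the finitely many points of $Y\setminus X$, there is an open $W\ni x$ in $Y$ whose closure misses $Y\setminus X$. Pick a clopen proper subset $A$ of $X$ with $x\in A\subseteq W$; this is possible because $X$ is zero-dimensional and $T_1$ with a second point to leave out. By (F1), $A$ is clopen in $Y$, so $Y$ is disconnected. This applies to $G$ by (F5) and (F3).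

**Step 2: reduce to $\mathbb Q$.** A countable nondiscrete metrizable group is a countable metrizable space without isolated points. By Sierpiński's theorem such a space is homeomorphic to $\mathbb Q$. So we only need a connectification of $\mathbb Q$ with countably infinite remainder.

**Step 3: choose the places for the new points.** Each new point will sit at two irrational gaps at once and so tie two distant pieces of $\mathbb Q$ together. Enumerate all pairs $(q,I)$, with $q\in\mathbb Q\setminus\{0\}$ and $I$ a nonempty open interval with rational endpoints, as $(q_i,I_i)_{i<\omega}$. Choose inductively an irrational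
$$z_i\in I_i\setminus\bigcup_{j<i}(z_j+\mathbb Q).$$
This is possible because only countably many points are excluded. The points $z_i,\ z_i+q_i$ ($i<\omega$) are distinct irrationals: for one $i$ because $q_i\ne0$, and for different $i$ because they lie in different cosets of $\mathbb Q$.

**Step 4: define $Y$ and check that it is Hausdorff.** Let $Y=\mathbb Q\cup\{y_i:i<\omega\}$. Here $\mathbb Q$ is open with its usual topology, and the basic neighborhoods of $y_i$ are $\{y_i\}\cup(W\cap\mathbb Q)$ with $W\subseteq\mathbb R$ open and $W\supseteq\{z_i,z_i+q_i\}$. Every such neighborhood meets $\mathbb Q$, so $\mathbb Q$ is dense. Attach to each rational $r$ the set $\{r\}$ and to $y_i$ the set $\{z_i,z_i+q_i\}$. By Step 3 these finite subsets of $\mathbb R$ are pairwise disjoint, and disjoint finite subsets of $\mathbb R$ have disjoint open neighborhoods. So $Y$ is Hausdorff.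

**Step 5: $Y$ is connected.** Suppose $C\subseteq Y$ is clopen, nonempty and proper. By density $A=C\cap\mathbb Q$ is clopen, nonempty and proper in $\mathbb Q$. Take $a\in A$, $b\in\mathbb Q\setminus A$ and $q=b-a$. The set $\{x\in A:x+q\notin A\}$ is open in $\mathbb Q$ and contains $a$, so it contains $I\cap\mathbb Q$ for some open interval $I\ni a$ with rational endpoints. Let $(q,I)=(q_i,I_i)$. Any open $W\supseteq\{z_i,z_i+q_i\}$ contains rationals of $I$ near $z_i$, and these lie in $A$. It also contains rationals of $I+q$ near $z_i+q_i$, and these lie in $\mathbb Q\setminus A$. So every neighborhood of $y_i$ meets both $C$ and $Y\setminus C$. Both sets are closed, so $y_i$ belongs to both, which is absurd. This proves Theorem 2(a).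

The guess passes every metrizable test. In particular it holds for $\mathbb Z$ with the 2-adic topology, whose basic neighborhoods of $n$ are the sets $n+2^k\mathbb Z$.

## Where metrizability was used, and the actual answer

Step 5 works because the possible clopen sets $A$ are caught by a countable list. Near $a$, only the intervals $I$ matter, and there are countably many of them. If $G$ has no countable neighborhood base at the identity, one no longer has a countable list of pairs (translation, basic set) to enumerate, and the argument stops at the enumeration in Step 3. A clopen set may be thinner near $a$ than every set in our list. This is not merely a defect of the method: the guess is wrong.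

**Theorem 1.** *There is a group topology $\tau$ on $\mathbb Z$, nondiscrete and Hausdorff, such that $(\mathbb Z,\tau)$ is not countably connectifiable.*

The topology will be the finest group topology on $\mathbb Z$ that makes $2^n\to0$. The proof is in ZFC. To state how far the failure goes, we need two notions.

**Definition 2.** A Hausdorff space $X$ is a *$k_\omega$-space*, via $(X_n)$, if $X=\bigcup_nX_n$ with $X_0\subseteq X_1\subseteq\cdots$ compact, and $O\subseteq X$ is open iff $O\cap X_n$ is open in $X_n$ for all $n$ (equivalently, with "closed" in both places).

The line $\mathbb R$ is $k_\omega$ via $X_n=[-n,n]$: if every $O\cap[-n,n]$ is open in $[-n,n]$, then every $O\cap(-n,n)$ is open in $\mathbb R$. But $\mathbb Q$ is not $k_\omega$. Suppose $\mathbb Q$ were $k_\omega$ via $(X_n)$. A compact $X_n\subseteq\mathbb Q$ is closed in $\mathbb R$, so it contains no set $(a,b)\cap\mathbb Q$ with $a<b$, since otherwise it would contain irrationals. Hence we can pick $q_n\in\mathbb Q\setminus X_n$ with $0<q_n<1/(n+1)$. The set $\{q_n:n<\omega\}$ meets each $X_n$ in a finite set, so it would be closed; but $q_n\to0$.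

**Definition 3.** For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$, and $f<^*g$ if $f(n)<g(n)$ for all but finitely many $n$. The cardinal $\mathfrak b$ is the least size of a family in $\omega^\omega$ that is unbounded for $\le^*$.

A countable family $f_0,f_1,\dots$ is bounded by $h(n)=\max_{i\le n}f_i(n)$, while $\omega^\omega$ itself is unbounded; so $\omega_1\le\mathfrak b\le2^\omega$. Via a bijection with $\omega$, we may use the same notion for functions $S\to\omega$ on any countably infinite set $S$: fewer than $\mathfrak b$ of them are dominated, each off a finite set, by a single $h:S\to\omega$.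

**Theorem 2.**

* *(a) If $G$ is a countable nondiscrete metrizable group, then $G$ has a connectification with remainder of size exactly $\omega$, and none with finite remainder.*
* *(b) If $G$ is a countable nondiscrete $k_\omega$ topological group, then the least cardinality of $Y\setminus G$ over all connectifications $Y$ of $G$ is exactly $\mathfrak b$. In particular $G$ is connectifiable but never countably connectifiable.*
* *(c) Every countable group that admits a nondiscrete Hausdorff group topology admits both a nondiscrete metrizable group topology (countably connectifiable) and a finer nondiscrete Hausdorff group topology which is $k_\omega$ (not countably connectifiable).*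

Part (a) is already proved.

## Making a group $k_\omega$, and the topology on $\mathbb Z$

We start from a group topology $\rho$ and compact sets $X_n$ that exhaust the group, and declare a set open when all its traces on the $X_n$ are open. The danger is multiplication. It is clearly continuous on each $X_n\times X_n$, but the open sets of the product topology $\tau\times\tau$ are what matters, so we must produce actual $\tau$-open factors.

**Lemma 1.** *Let $(\Gamma,\rho)$ be a countable Hausdorff topological group, and let $X_0\subseteq X_1\subseteq\cdots$ be $\rho$-compact sets with $\bigcup X_n=\Gamma$, $X_n^{-1}=X_n$, and for each $n$ some $m(n)$ with $X_nX_n\subseteq X_{m(n)}$. Let*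
$$\tau=\{O\subseteq\Gamma:\ O\cap X_n\text{ is }\rho\text{-open in }X_n\text{ for all }n\}.$$
*Then $\tau\supseteq\rho$ is a Hausdorff group topology, $\tau|X_n=\rho|X_n$, and $(\Gamma,\tau)$ is $k_\omega$ via $(X_n)$.*

**Step 1: everything except multiplication.** Clearly $\tau$ is a topology and $\tau\supseteq\rho$, so $\tau$ is Hausdorff. The trace on $X_n$ of a $\tau$-open set is $\rho$-open in $X_n$ by definition, and every $\rho$-open set is $\tau$-open; so $\tau|X_n=\rho|X_n$. Hence the $X_n$ are $\tau$-compact and $(\Gamma,\tau)$ is $k_\omega$ via $(X_n)$. Inversion is continuous: $O^{-1}\cap X_n=(O\cap X_n)^{-1}$ because $X_n^{-1}=X_n$, and inversion is a $\rho$-homeomorphism of $X_n$.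

**Step 2: enlarging compact factors inside one $X_n$.** Claim: if $K,L\subseteq X_n$ are compact and $KL\subseteq O\in\tau$, then there are sets $U\supseteq K$ and $V\supseteq L$, clopen in $X_n$, with $UV\subseteq O$. The multiplication $X_n\times X_n\to X_{m(n)}$ is $\rho$-continuous, and $O\cap X_{m(n)}$ is open in $X_{m(n)}$. So its preimage is open in $X_n\times X_n$ and contains $K\times L$. By the tube lemma it contains $U'\times V'$ with $U'\supseteq K$ and $V'\supseteq L$ open in $X_n$. Since $X_n$ is a countable compact Hausdorff space, (F4) gives clopen $U,V$ with $K\subseteq U\subseteq U'$ and $L\subseteq V\subseteq V'$.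

**Step 3: gluing the factors.** Let $ab\in O\in\tau$ and $a,b\in X_{n_0}$. Apply Step 2 in $X_{n_0}$ to $\{a\},\{b\}$ to get $U_{n_0},V_{n_0}$. Given $U_n,V_n$ clopen in $X_n$ with $U_nV_n\subseteq O$, they are compact subsets of $X_{n+1}$; apply Step 2 in $X_{n+1}$ to get $U_{n+1}\supseteq U_n$ and $V_{n+1}\supseteq V_n$. Put $U=\bigcup U_n$ and $V=\bigcup V_n$. Since both sequences increase, $UV\subseteq O$. For each $m$,
$$U\cap X_m=\bigcup_{n\ge\max(m,n_0)}(U_n\cap X_m),$$
and each $U_n\cap X_m$ is open in $X_m$ because $X_m\subseteq X_n$. So $U\in\tau$; likewise $V\in\tau$. Thus multiplication is $\tau$-continuous, and Lemma 1 is proved.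

**The group.** Let $\rho$ be the 2-adic topology on $\mathbb Z$ and
$$E=\{0\}\cup\{\pm2^i:i\ge0\},\qquad X_n=\underbrace{E+\dots+E}_{n+1}.$$
Since $2^i\to0$ in $\rho$, the set $E$ is $\rho$-compact, and so are its sums $X_n$. They increase because $0\in E$, they are symmetric, their union is $\mathbb Z$ because $\pm1\in E$, and $X_n+X_n=X_{2n+1}$. Let $\tau$ be the topology from Lemma 1. Since $\tau|X_0=\rho|X_0$, we have $2^i\to0$ in $\tau$. So $(\mathbb Z,\tau)$ is a countable nondiscrete Hausdorff topological group, $k_\omega$ via $(X_n)$.

**Remark ($\tau$ is the finest group topology with $2^i\to0$).** Let $\sigma$ be a group topology with $2^i\to0$. Each point of $E\setminus\{0\}$ is $\rho$-isolated in $E$, and $\pm2^i\to 0$ in $\sigma$, so the identity $(E,\rho)\to(\mathbb Z,\sigma)$ is continuous. Hence the sum map $(E,\rho)^{n+1}\to(\mathbb Z,\sigma)$ is continuous. The sum map $(E,\rho)^{n+1}\to(X_n,\rho)$ is a continuous surjection from a compact space to a Hausdorff space, hence a quotient map. So the identity $(X_n,\rho)\to(\mathbb Z,\sigma)$ is continuous, and every $\sigma$-open set has $\rho$-open traces on all $X_n$. That is, $\sigma\subseteq\tau$.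

**Example (how thin neighborhoods of $0$ can be).** No $X_n$ is all of $\mathbb Z$: otherwise $(\mathbb Z,\tau)$ would be countable and compact, would have an isolated point by (F4), and would be discrete. Pick $c_n\in\mathbb Z\setminus X_n$, for instance $c_0=3$ and $c_1=11$. (If $11$ were a sum of two elements of $E$, one of them would be $\pm1$ by parity, and the other would be $10$ or $12$, which are not in $E$.) Then $2^jc_n\notin X_n$ for every $j$. It suffices to see that $2c\in X_n$ implies $c\in X_n$. Write $2c$ as a sum of $n+1$ elements of $E$. The number of terms $\pm1$ is even; pair them, and replace each pair by its sum, which is $2$, $-2$ or $0$, together with a $0$. Now all $n+1$ terms are even elements of $E$, and their halves lie in $E$. So for each $n$ the sequence $(2^jc_n)_j$ lies outside $X_n$, and it $\tau$-converges to $0$, because $2^jc_n$ is a sum of $|c_n|$ copies of $2^j$, or of $-2^j$. For any $\varphi\in\omega^\omega$ the set $D_\varphi=\{2^{\varphi(i)}c_i:i<\omega\}$ meets each $X_n$ only in points with index $i<n$, so $D_\varphi$ is $\tau$-closed, and $0\notin D_\varphi$. Consequently $0$ has no countable neighborhood base: given neighborhoods $N_0,N_1,\dots$ of $0$, choose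 $\varphi(i)$ with $2^{\varphi(i)}c_i\in N_i$; then $\mathbb Z\setminus D_\varphi$ is a neighborhood of $0$ containing no $N_i$. The enumeration that drove the construction for $\mathbb Q$ is not available here.

## Dodging countably many points in $(\mathbb Z,\tau)$

Write $G=(\mathbb Z,\tau)$, and let $G$ be dense in a Hausdorff space $Y$ with countable remainder $\{y_0,y_1,\dots\}$. To apply (F1) we want a clopen $U$ with $y_n\notin\mathrm{cl}_YU$ for every $n$. For one new point this is easy: stay inside an open set $W_0$ with $y_0\notin \mathrm{cl}_YW_0$. For infinitely many new points one would try to stay inside $\bigcap_nW_n$, and this intersection need not be open.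

The way out is that in a $k_\omega$-space a clopen set is built one compact stage at a time. At stage $n$ the part $U_n\subseteq X_n$ already built is compact and does not contain $y_n$. So we choose $W_n$ *then*, around what already exists, and promise that all later growth stays in $W_n$. At every stage only finitely many promises are in force, so only finite intersections occur.

**Proof of Theorem 1.** Let $Y$ be Hausdorff with $G$ dense in $Y$ and $Y\setminus G$ countable. We show that $Y$ is disconnected. If $Y=G$, then $Y$ is zero-dimensional with more than one point, hence disconnected. Otherwise write $Y\setminus G=\{y_0,y_1,\dots\}$, with repetitions if necessary.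

**Step 1: the construction.** We build $U_n$ clopen in $X_n$ and $W_n$ open in $Y$ with
$$U_{n+1}\cap X_n=U_n,\qquad U_n\subseteq W_n,\qquad y_n\notin\mathrm{cl}_YW_n,\qquad U_{n+1}\subseteq W_0\cap\dots\cap W_n.\tag{1}$$
Let $U_0$ be clopen in $X_0=E$ with $0\in U_0$ and $1\notin U_0$. Now suppose $U_n$ is given, with $U_n\subseteq W_i$ for all $i<n$. It is compact and $y_n\notin U_n$, so (F2) gives an open $W_n\supseteq U_n$ in $Y$ with $y_n\notin\mathrm{cl}_YW_n$. Consider the two sets
$$U_n\qquad\text{and}\qquad (X_n\setminus U_n)\cup\Bigl(X_{n+1}\setminus\bigcap_{i\le n}W_i\Bigr).$$
Both are closed in $X_{n+1}$: $U_n$ and $X_n\setminus U_n$ are closed in the compact set $X_n$, and $\bigcap_{i\le n}W_i$ is a *finite* intersection, hence open. They are disjoint because $U_n\subseteq\bigcap_{i\le n}W_i$. By (F4) there is a clopen $U_{n+1}\subseteq X_{n+1}$ that contains the first set and misses the second. Then $U_{n+1}\cap X_n=U_n$ and $U_{n+1}\subseteq W_0\cap\dots\cap W_n$, as required.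

**Step 2: the union is clopen in $G$.** Let $U=\bigcup_nU_n$. By (1), $U\cap X_n=U_n$ for each $n$, and $U_n$ is clopen in $X_n$. So $U$ is both open and closed in the $k_\omega$-space $G$. Moreover $0\in U$ and $1\notin U$.

**Step 3: the union dodges every $y_n$.** Fix $n$. For $m\le n$ we have $U_m\subseteq U_n\subseteq W_n$. For $m>n$ we have $U_m\subseteq W_n$ by the last clause of (1). So $U\subseteq W_n$, and $y_n\notin\mathrm{cl}_YU$.

By (F1), $U$ is clopen in $Y$. It is nonempty and proper, so $Y$ is not connected. This proves Theorem 1: the answer to the problem is no.

## Dodging fewer than $\mathfrak b$ points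

The previous proof handled $y_n$ at stage $n$, so it needs the new points in a list of length $\omega$. For a longer list, we first lay out *all* possible choices on a tree. Each $y$ then only says how fast the construction must shrink to avoid it. These demands are functions to $\omega$, and fewer than $\mathfrak b$ of them can be met simultaneously, each up to finitely many exceptions.

The finitely many exceptions are a real difficulty: if we fixed one open set $W_y$ per point at the start, one early violation would already put a piece of $U$ outside $W_y$. The remedy is to let the open set depend on the node from which we start to obey.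

Notation: $\omega^{<\omega}$ is the set of finite sequences of natural numbers, $|s|$ is the length of $s$, $s\subseteq t$ means that $s$ is an initial segment of $t$, $s^\frown k$ is $s$ followed by $k$, and $f|n$ is the initial segment of $f$ of length $n$.

**Proposition 1.** *Let $X$ be a countable $k_\omega$-space with $|X|\ge2$, dense in a Hausdorff space $Y$ with $|Y\setminus X|<\mathfrak b$. Then $Y$ is disconnected.*

**Step 1: the tree of clopen sets.** Let $X$ be $k_\omega$ via $(X_n)$. Discarding some initial $X_n$, fix $p\ne q$ in $X_0$. We define $U_s$ clopen in $X_{|s|}$ for all $s\in\omega^{<\omega}$. Let $U_\emptyset$ be clopen in $X_0$ with $p\in U_\emptyset$ and $q\notin U_\emptyset$. Given $U_s$ with $|s|=n$, let $(U_{s^\frown k})_{k<\omega}$ be a decreasing sequence of clopen subsets of $X_{n+1}$ such that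
$$U_{s^\frown k}\cap X_n=U_s\quad\text{for all }k,\tag{2}$$
$$\text{every open subset of }X_{n+1}\text{ that contains }U_s\text{ contains some }U_{s^\frown k}.\tag{3}$$
Such a sequence exists. By (F4), $X_{n+1}$ is compact, metrizable and zero-dimensional, so it has a countable base of clopen sets, and by compactness the countably many finite unions of members of this base that contain $U_s$ form a neighborhood base of $U_s$. Finite intersections make it decreasing. Finally, intersect all its members with one clopen set that contains $U_s$ and misses the closed set $X_n\setminus U_s$.

For $f\in\omega^\omega$ put $U_f=\bigcup_nU_{f|n}$. By (2), $U_f\cap X_n=U_{f|n}$, so $U_f$ is clopen in $X$, and $p\in U_f$, $q\notin U_f$. It remains to find an $f$ such that $\mathrm{cl}_YU_f$ misses $Y\setminus X$.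

**Step 2: the demand of one point.** For $y\in Y\setminus X$ and $s\in\omega^{<\omega}$ use (F2) to choose an open $W_{y,s}\supseteq U_s$ in $Y$ with $y\notin\mathrm{cl}_YW_{y,s}$. For $t\in\omega^{<\omega}$ let $g_y(t)$ be the least $k$ such that
$$U_{t^\frown k}\subseteq W_{y,s}\quad\text{for every }s\subseteq t\text{ with }U_t\subseteq W_{y,s}.\tag{4}$$
Such a $k$ exists by (3), since finitely many open sets are involved and each contains $U_t$. Since the sequence decreases, every $k\ge g_y(t)$ also satisfies (4).

**Step 3: meet all demands up to finite error.** The set $\omega^{<\omega}$ is countable and there are fewer than $\mathfrak b$ functions $g_y$. So there is $h:\omega^{<\omega}\to\omega$ such that, for every $y$, $g_y(t)\le h(t)$ for all but finitely many $t$. Define $f$ recursively by $f(n)=h(f|n)$.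

**Step 4: $U_f$ dodges every $y$.** Fix $y\in Y\setminus X$. The nodes $f|n$ are distinct, so there is $N$ with $f(n)\ge g_y(f|n)$ for all $n\ge N$. Let $s=f|N$. Then $U_s\subseteq W_{y,s}$ by the choice of $W_{y,s}$. If $n\ge N$ and $U_{f|n}\subseteq W_{y,s}$, then by monotonicity and (4), applied to $t=f|n\supseteq s$,
$$U_{f|(n+1)}\subseteq U_{(f|n)^\frown g_y(f|n)}\subseteq W_{y,s}.$$
By induction this holds for all $n\ge N$; for $n<N$ we have $U_{f|n}\subseteq U_s$. So $U_f\subseteq W_{y,s}$ and $y\notin\mathrm{cl}_YU_f$.

Since $y$ was arbitrary, (F1) shows that $U_f$ is clopen in $Y$. It is nonempty and proper, so Proposition 1 is proved. It gives the lower bound in Theorem 2(b): every connectification of a countable nondiscrete $k_\omega$ group has remainder of size at least $\mathfrak b\ge\omega_1$.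

## Connecting a $k_\omega$ group with $\mathfrak b$ points

Now let $G$ be a countable nondiscrete $k_\omega$ group via $(X_n)$, with $e\in X_0$ without loss of generality. We want a connectification with exactly $\mathfrak b$ new points. As for $\mathbb Q$, each new point should tie a place near $x$ to a place near $b$. The "places" will be infinite closed sets $xD$ and $bD$ all of whose subsets are closed, and the neighborhoods of the new point must contain almost all of $xD\cup bD$. Three things are needed: every subset of $D$ is closed (to separate new points from old), the sets belonging to different new points are almost disjoint (to separate new points from each other), and for every neighborhood $U$ of $e$ and every pair $(x,b)$ some $D$ used for that pair meets $U$ infinitely often (to catch every clopen set). The sets $D_\varphi$ of the example in $\mathbb Z$ are the model. In general their ingredients come from the next lemma.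

**Lemma 2.** *For each $n$ there is a sequence in $G\setminus X_n$ converging to $e$.*

The proof goes by contradiction: if $X_n$ absorbed all sequences converging to $e$, it would behave like a neighborhood of $e$, and a compact countable "neighborhood" contains isolated points. Suppose the lemma fails for $n$ and put $X=X_n$. Then every sequence in $G$ converging to $e$ is eventually in $X$, since otherwise a subsequence would lie in $G\setminus X$.

First, there is a sequence $s_j\to e$ with all $s_j\ne e$. If $e$ were isolated in every $X_m$, then $\{e\}$ would be open in $G$. So $e$ is non-isolated in some $X_m$, which is metrizable by (F4).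

Second, there is an open neighborhood $W$ of $e$ in $X$ with $WW\subseteq X$. Otherwise let $(W_k)$ be a decreasing countable base at $e$ in the metrizable space $X$ and pick $a_k,b_k\in W_k$ with $a_kb_k\notin X$. Then $a_k\to e$ and $b_k\to e$, so $a_kb_k\to e$, yet this sequence is never in $X$, a contradiction. Shrinking $W$, we may take it clopen in $X$.

Now $W$ is nonempty, countable and compact, so by (F4) it has an isolated point $w$. Since $W$ is open in $X$, the point $w$ is isolated in $X$. Eventually $s_j\in X$, hence eventually $s_j\in W$, and then $ws_j\in WW\subseteq X$. But $ws_j\to w$ and $ws_j\ne w$, so $w$ is not isolated in $X$. This contradiction proves Lemma 2.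

**Step 1: a thin double sequence.** For each $i$ let $(t^i_l)_l$ be a sequence in $G\setminus X_i$ converging to $e$. Since $e\in X_i$, no value is $e$, so each value occurs only finitely often. The group $G$ is infinite; enumerate $\omega\times\omega=\{a_0,a_1,\dots\}$ and $G=\{g_0=e,g_1,\dots\}$ without repetitions. At stage $r$, with $a_r=(i,j)$, choose $x_{a_r}=t^i_l$ for some $l\ge j$ with
$$x_{a_r}\notin\{g_kx_{a_q},\ g_k^{-1}x_{a_q}:\ q<r,\ k\le r\}.\tag{5}$$
Only finitely many values are forbidden, and each occurs finitely often in $(t^i_l)_l$, so the choice is possible. Two properties follow.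

* (6) $x_{i,j}\notin X_i$, and for each fixed $i$, $x_{i,j}\to e$ as $j\to\infty$. This is clear, since $l\ge j$.
* (7) For $c\in G\setminus\{e\}$ only finitely many pairs $(a,a')$ satisfy $x_ax_{a'}^{-1}=c$; and $x_a=x_{a'}$ implies $a=a'$.

To prove (7), suppose $x_{a_p}x_{a_q}^{-1}=g_k$ with $p\neq q$. If $p>q$, then $x_{a_p}=g_kx_{a_q}$, and (5) with $r=p$ gives $k>p$. If $p<q$, then $x_{a_q}=g_k^{-1}x_{a_p}$, and (5) with $r=q$ gives $k>q$. In both cases $\max(p,q)<k$. For $c=g_k\ne e$ every solution has $p\ne q$, so there are finitely many. For $c=e=g_0$ no solution has $p\ne q$.

**Step 2: closed sets indexed by functions.** For $\varphi\in\omega^\omega$ let $D_\varphi=\{x_{i,\varphi(i)}:i<\omega\}$. It is infinite by (7). For $i\ge n$ we have $x_{i,\varphi(i)}\notin X_i\supseteq X_n$ by (6), so $D_\varphi\cap X_n\subseteq\{x_{i,\varphi(i)}:i<n\}$ is finite for every $n$. Hence every subset of $D_\varphi$ is closed in $G$. The same holds for translates of $D_\varphi$, because translations are homeomorphisms.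

**Step 3: choosing $\mathfrak b$ functions.** Let $\{f_\alpha:\alpha<\mathfrak b\}$ be unbounded. By recursion on $\alpha<\mathfrak b$, the family $\{\varphi_\beta:\beta<\alpha\}$ has size less than $\mathfrak b$, so it has a $\le^*$-bound. Adding $1$ to the bound and taking the maximum with $f_\alpha$, we get $\varphi_\alpha\ge f_\alpha$ with $\varphi_\beta<^*\varphi_\alpha$ for all $\beta<\alpha$. The family $(\varphi_\alpha)$ is unbounded because it lies above $(f_\alpha)$. Two consequences:

* If $\alpha\ne\beta$, then $\varphi_\alpha(i)=\varphi_\beta(i)$ for only finitely many $i$.
* If $B\subseteq\mathfrak b$ is cofinal, then $\{\varphi_\alpha:\alpha\in B\}$ is unbounded, since a bound for it would bound every $\varphi_\beta$.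

Partition $\mathfrak b$ into cofinal sets $B_{x,b}$ indexed by the countably infinitely many pairs $(x,b)\in G^2$ with $x\ne b$. This is possible: split $\mathfrak b$ into $\omega$ pieces of size $\mathfrak b$; a subset of the cardinal $\mathfrak b$ of size $\mathfrak b$ is cofinal. For $\alpha\in B_{x,b}$ put
$$D'_\alpha=xD_{\varphi_\alpha}\cup bD_{\varphi_\alpha}.$$
By Step 2 all subsets of $D'_\alpha$ are closed in $G$.

**Step 4: almost disjointness.** *If $\alpha\ne\beta$, then $D'_\alpha\cap D'_\beta$ is finite.* An element of the intersection has the form $ux_a=u'x_{a'}$ with $a=(i,\varphi_\alpha(i))$, $a'=(i',\varphi_\beta(i'))$, $u$ one of the two translating elements of $D'_\alpha$, and $u'$ one of the two of $D'_\beta$. Then $x_ax_{a'}^{-1}=u^{-1}u'=:c$, so there are at most four possible values of $c$. If $c\ne e$, finitely many pairs $(a,a')$ occur, by (7). If $c=e$, then $a=a'$ by (7), so $i=i'$ and $\varphi_\alpha(i)=\varphi_\beta(i)$, which holds for finitely many $i$ by Step 3.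

**Step 5: the space $Y$.** Let $Y=G\cup\{y_\alpha:\alpha<\mathfrak b\}$. The subspace $G$ is open with its own topology, and the basic neighborhoods of $y_\alpha$ are the sets $\{y_\alpha\}\cup V$ with $V\subseteq G$ open and $D'_\alpha\setminus V$ finite. These are closed under finite intersections, so this defines a topology. Since $D'_\alpha$ is infinite, each $V$ is nonempty, so $G$ is dense in $Y$. Also $|Y\setminus G|=\mathfrak b$.

**Step 6: $Y$ is Hausdorff.** Points of $G$ are separated in $G$. For $g\in G$ and $y_\alpha$, the set $D'_\alpha\setminus\{g\}$ is closed and does not contain $g$; by regularity of $G$ there are disjoint open sets around $g$ and around $D'_\alpha\setminus\{g\}$, and the second misses at most one point of $D'_\alpha$. For $y_\alpha\ne y_\beta$, the sets $D'_\alpha\setminus D'_\beta$ and $D'_\beta\setminus D'_\alpha$ are disjoint and closed, and by Step 4 they are cofinite in $D'_\alpha$ and $D'_\beta$ respectively. Separate them by open sets using normality of $G$, which holds by (F5) and (F3).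

**Step 7: $Y$ is connected.** Let $C$ be clopen, nonempty and proper in $Y$. By density $A=C\cap G$ is clopen, nonempty and proper in $G$. Take $x\in A$, $b\in G\setminus A$, and a neighborhood $U$ of $e$ with $xU\subseteq A$ and $bU\subseteq G\setminus A$. By (6) there is $h\in\omega^\omega$ such that $x_{i,j}\in U$ whenever $j\ge h(i)$. Since $\{\varphi_\alpha:\alpha\in B_{x,b}\}$ is unbounded, there is $\alpha\in B_{x,b}$ with $\varphi_\alpha(i)\ge h(i)$ for infinitely many $i$. For these $i$ we have $x_{i,\varphi_\alpha(i)}\in U$. So $A$ contains infinitely many points of $xD_{\varphi_\alpha}$, and $G\setminus A$ contains infinitely many points of $bD_{\varphi_\alpha}$. A neighborhood of $y_\alpha$ contains all but finitely many points of $D'_\alpha$, so it meets both $C$ and $Y\setminus C$. Both sets are closed, so $y_\alpha$ would lie in both, a contradiction. So $Y$ is connected.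

Together with Proposition 1, the least size of a remainder is exactly $\mathfrak b$, and Theorem 2(b) is proved. In particular, for $(\mathbb Z,\tau)$ the minimal remainder is $\mathfrak b$.

## Both behaviors on one group

Theorem 2(c) says that the algebra does not decide the matter. Let $\Gamma=\{\gamma_0,\gamma_1,\dots\}$ carry a nondiscrete Hausdorff group topology $\sigma$.

**Step 1: a coarser metrizable topology.** The aim is a countable neighborhood base that still defines a Hausdorff group topology. Choose inductively symmetric $\sigma$-open neighborhoods $V_0\supseteq V_1\supseteq\cdots$ of $e$ with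
$$V_{n+1}^2\subseteq V_n,\qquad \gamma_kV_{n+1}\gamma_k^{-1}\subseteq V_n\ \ (k\le n+1),\qquad \gamma_n\notin V_n\ \text{ if }\gamma_n\ne e.$$
Each step imposes finitely many conditions, and each of them can be met by continuity of the operations and the Hausdorff property. For any $k,n$ and $m\ge\max(k,n)$ we have $\gamma_kV_{m+1}\gamma_k^{-1}\subseteq V_m\subseteq V_n$. So $(V_n)$ satisfies the standard conditions for a neighborhood base at $e$ of a group topology $\rho$ (products, inverses, conjugates). Also $\bigcap V_n=\{e\}$, so $\rho$ is Hausdorff. Each $V_n$ is a $\sigma$-neighborhood of $e$, so $\rho\subseteq\sigma$. Hence $\rho$ is nondiscrete because $\sigma$ is. It is first countable, so it is metrizable by the Birkhoff–Kakutani theorem. By (a), $(\Gamma,\rho)$ is countably connectifiable.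

**Step 2: a finer $k_\omega$ topology.** We build compact sets as for $\mathbb Z$, adding the group elements one by one so that everything is covered. Since $\rho$ is metrizable and nondiscrete, there are $s_j\to e$ in $\rho$ with $s_j\ne e$. Let
$$E_n=\{e\}\cup\{s_j^{\pm1}:j<\omega\}\cup\{\gamma_i^{\pm1}:i\le n\},\qquad X_n=E_n^{\,n+1}\ \ (\text{the }(n+1)\text{-fold product set}).$$
Each $E_n$ is $\rho$-compact, because also $s_j^{-1}\to e$, so each $X_n$ is $\rho$-compact. The $X_n$ increase because $e\in E_n\subseteq E_{n+1}$, they are symmetric because $E_n$ is, and they cover $\Gamma$ because $\gamma_n\in X_n$. Moreover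
$$X_nX_n=E_n^{\,2n+2}\subseteq E_{2n+1}^{\,2n+2}=X_{2n+1}.$$
Lemma 1 gives a Hausdorff $k_\omega$ group topology $\tau\supseteq\rho$ on $\Gamma$ with $\tau|X_0=\rho|X_0$. Since $s_j\to e$ in $X_0$, $\tau$ is nondiscrete. By (b), $(\Gamma,\tau)$ has no connectification with remainder of size less than $\mathfrak b$; in particular it is not countably connectifiable. This proves Theorem 2(c).
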